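# A planar lattice all of whose linear extensions contain a 3-twist

## Edges, linear extensions, twists and planar lattices

All ordered sets in these notes are finite.

**Definition (edge).** An *edge* of an ordered set $P$ is a covering pair $(a,b)$: $a<b$ in $P$ and no $c\in P$ satisfies $a<c<b$. We write $a\to b$. These pairs are the edges of the Hasse diagram.

*Example.* Order $\{0,\dots,m\}\times\{0,\dots,n\}$ componentwise. Its edges are the unit steps $(i,j)\to(i+1,j)$ and $(i,j)\to(i,j+1)$. The *pentagon* $N_5$ has elements $0<a<b<1$ and $0<c<1$, with $c$ incomparable to $a$ and $b$. Its edges are $0\to a$, $a\to b$, $b\to 1$, $0\to c$, $c\to 1$. Deleting elements can create edges: if we delete $1$ from the chain $0<1<2$, then $(0,2)$ becomes an edge.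

**Definition (linear extension).** A *linear extension* $L$ of $P$ is a total order on the elements of $P$ with $x<y$ in $L$ whenever $x<y$ in $P$.

*Example.* The square $\{0,1\}^2$ has two linear extensions: $(0,0),(1,0),(0,1),(1,1)$ and $(0,0),(0,1),(1,0),(1,1)$.

**Definition (crossing, twist).** Fix a linear extension $L$. Edges $(a,b)$ and $(a',b')$ *cross* if $a<a'<b<b'$ in $L$, or the same with the two edges exchanged. Edges $(a_1,b_1),\dots,(a_k,b_k)$ form a *$k$-twist* in $L$ if
$$a_1<a_2<\cdots<a_k<b_1<b_2<\cdots<b_k\quad\text{in }L .$$
The extension $L$ is *twist-free* if no three edges of $P$ form a 3-twist in $L$.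

*Example.* In $\{0,1,2\}\times\{0,1\}$ take the order $(0,0),(1,0),(2,0),(0,1),(1,1),(2,1)$. The three vertical edges $(i,0)\to(i,1)$ form a 3-twist.

**Definition (book embedding).** Put the elements of $P$ on a line, the spine, in the order $L$. A *$k$-page book embedding* with spine order $L$ distributes the edges of $P$ over $k$ half-planes (pages) bounded by the spine so that no two edges on a page cross.

*Example.* The three edges of a 3-twist cross pairwise, so they lie on three different pages. A spine order that admits two pages is therefore twist-free.

**Definition (lattice).** An ordered set is a *lattice* if any two elements $x,y$ have a least upper bound $x\vee y$ (join) and a greatest lower bound $x\wedge y$ (meet).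

*Example.* A componentwise ordered grid is a lattice, with join the componentwise maximum. We use the textbook fact that a finite ordered set with a least element in which all binary joins exist is a lattice: the meet of $x$ and $y$ is the join of their common lower bounds, a finite nonempty set.

**Definition (dimension at most 2).** An ordered set has *dimension at most 2* if it has linear extensions $L_1,L_2$ such that $x<y$ in $P$ exactly when $x<y$ in both $L_1$ and $L_2$.

*Example.* On a grid let $L_1$ compare first coordinates and break ties by second coordinates, and let $L_2$ compare second coordinates and break ties by first coordinates. Then $(i,j)$ precedes $(i',j')\ne(i,j)$ in both exactly when $i\le i'$ and $j\le j'$.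

**Definition (planar).** An ordered set is *planar* if its Hasse diagram can be drawn in the plane without edge crossings so that each element lies strictly below its upper covers and each edge $(a,b)$ is a curve that is strictly upward monotone from $a$ to $b$.

*Example.* Draw the grid point $(i,j)$ at $(i-j,i+j)$, with straight edges. The grid is turned by $45^\circ$ and enlarged, every edge points upward, and nothing crosses.

Planarity of the undirected cover graph is not enough. The cover graph of the lattice of all subsets of $\{1,2,3\}$ is the cube graph, which can be drawn as two nested squares joined by four edges. But the lattice is not planar. A finite planar lattice has dimension at most 2 (Baker, Fishburn, Roberts, *Partial orders of dimension 2*, Networks 2 (1972)), and this lattice does not. To see this, put $x_i=\{i\}$ and $y_i=\{1,2,3\}\setminus\{i\}$. Since $x_i\not\le y_i$, one of $L_1,L_2$ has $y_i<x_i$. By the pigeonhole principle one of them does so for two indices $i\ne k$. There $y_i<x_i<y_k<x_k<y_i$, because $x_i\subset y_k$ and $x_k\subset y_i$. This is absurd.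

With these notions in place, here is the statement under discussion, Conjecture 2 of "The Pagenumber of Ordered Sets" (https://ruor.uottawa.ca/bitstream/10393/9505/1/NN19926.PDF).

**Conjecture.** *Each planar lattice has a twist-free linear extension.*

In plain words: given a lattice with a planar upward Hasse diagram, can we always list its elements from bottom to top so that no three edges cross pairwise? We shall see that the answer is no. There is a planar lattice with 68 elements such that every linear extension contains a 3-twist.

## Twists in the $3\times2$ grid and in ladders

A 3-twist has six distinct endpoints, so a lattice with at most five elements, such as $N_5$, has none. The first grid worth testing is $\{0,1,2\}\times\{0,1\}$.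

A linear extension $L$ of this grid is twist-free exactly when $(0,1)<(2,0)$ in $L$. If $(2,0)<(0,1)$, then $L$ is the order of the example above, which contains a twist. Conversely, let $(0,1)<(2,0)$ and suppose there is a 3-twist. It uses all six elements, and its three lower ends are the first three elements of $L$. These form a down-set with three elements, so they are $\{(0,0),(1,0),(2,0)\}$ or $\{(0,0),(1,0),(0,1)\}$. The first set is excluded because $(0,1)<(2,0)$. In the second case the edge of the twist that starts at $(0,0)$ must end at one of $(2,0),(1,1),(2,1)$, but the upper covers of $(0,0)$ are only $(1,0)$ and $(0,1)$. So there is no twist.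

Keep the one forbidden pattern in mind: three parallel edges twist when a row gets too far ahead of the row above it.

For the ladder $\{0,1\}\times\{0,\dots,n\}$ take the order
$$(0,0),(1,0),(0,1),(1,1),(0,2),(1,2),\dots$$
The element $(0,j)$ has position $2j$ and $(1,j)$ has position $2j+1$, so the two ends of an edge differ by at most 2 in position. In a 3-twist $a_1<a_2<a_3<b_1$ forces a difference of at least 3. So this order is twist-free. Here every element $(1,j)$ comes before $(0,j+1)$, so each level $i+j=\text{const}$ is read in the same direction. Wide grids will turn out to behave differently.

## Graded planar lattices: sweeping the ranks back and forth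

A sensible way to attack the conjecture is to sweep the lattice level by level, reversing direction each time so that the edges between consecutive levels are nested.

**Definition (graded).** A lattice is *graded* if there is an integer-valued function $\mathrm{rk}$ on it with $\mathrm{rk}(b)=\mathrm{rk}(a)+1$ for every edge $a\to b$.

*Example.* A grid is graded by $\mathrm{rk}(i,j)=i+j$. The pentagon $N_5$ is not graded: the chain $0\to a\to b\to1$ would give $\mathrm{rk}(1)-\mathrm{rk}(0)=3$, and $0\to c\to 1$ would give $2$.

**Theorem 1.** *Every graded planar lattice has a linear extension giving a 2-page book embedding. In particular it has a twist-free linear extension.*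

*Proof.* By the theorem of Baker, Fishburn and Roberts quoted above, the order is the intersection of two linear extensions $L_1,L_2$. Rank increases strictly along every chain, so distinct elements of equal rank are incomparable, and $L_1,L_2$ order them oppositely.

**Step 1: edges between two consecutive ranks do not change order.** This step uses the lattice property. Claim: *if $a\ne a'$ have rank $n$, $a<_{L_1}a'$, $a\to b$, $a'\to b'$ and $b\ne b'$, then $b<_{L_1}b'$.*

Suppose instead that $b'<_{L_1}b$. Then $a'<_{L_2}a$ and $b<_{L_2}b'$.

- In $L_1$ we have $a<a'<b'$, and in $L_2$ we have $a<b<b'$. So $a<b'$ in the lattice.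
- In $L_1$ we have $a'<b'<b$, and in $L_2$ we have $a'<a<b$. So $a'<b$ in the lattice.

Hence $b$ and $b'$ are both upper bounds of $a$ and $a'$. Since $a,a'$ are incomparable, $a<a\vee a'\le b$ and $a'<a\vee a'\le b'$. As $a\to b$ is a cover, $a\vee a'=b$. As $a'\to b'$ is a cover, $a\vee a'=b'$. So $b=b'$, a contradiction.

**Step 2: the sweep.** We now choose the order. List the ranks in increasing order, even ranks in the order of $L_1$ and odd ranks in the reverse of $L_1$. Edges go up in rank, so this is a linear extension. Take two edges $(a,b),(a',b')$ between ranks $n$ and $n+1$ with four distinct endpoints, where $a<_{L_1}a'$. By Step 1, $b<_{L_1}b'$. One of the two ranks is listed forward and the other backward, so the list reads $a,a',b',b$ if $n$ is even and $a',a,b,b'$ if $n$ is odd. In both cases the edges are nested.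

**Step 3: two pages.** Put each edge on page 1 or 2 according to the parity of the rank of its lower end. Consider two edges on one page. If their lower ends have equal rank, they share an endpoint or are nested, so they do not cross. If the lower ends have different ranks, these differ by at least 2, and one edge ends before the other begins. So no two edges on a page cross. A 3-twist would need three pages, so there is none. $\square$

There is a geometric way to recognize that a rank function exists.

**Corollary 2.** *If a planar lattice has a planar upward drawing in which every bounded face is a quadrilateral, then it has a 2-page, hence twist-free, linear extension.*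

*Proof.* We construct a rank function. Give each edge the value $+1$ when traversed upward and $-1$ when traversed downward.

**Step 1: bounded faces have sum 0.** The walk around such a face has four steps, so its sum is $0$, $\pm2$ or $\pm4$. A sum of $\pm4$ would be a strictly increasing (or decreasing) closed walk, which is impossible. If the sum is $\pm2$, then, after choosing direction and starting point, the walk goes up three times, $a\to c\to d\to b$, and then down along the edge $a\to b$. But $a<c<d<b$ contradicts that $(a,b)$ is a cover. So the sum is $0$.

**Step 2: every cycle has sum 0.** The diagram is connected, since every element is joined to the least element by a chain of covers. Let $Z$ be a cycle in it. Add up the sums of the facial walks of all faces inside $Z$, each walked with the face on its left. An edge inside $Z$ is traversed once in each direction and cancels. Each edge of $Z$ is traversed once, in the direction of $Z$ walked with its interior on the left. The faces inside $Z$ are bounded, so all the terms are $0$, and the sum around $Z$ is $0$.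

**Step 3: the rank.** Let $\mathrm{rk}(x)$ be the sum along any path from the least element to $x$. Two such paths differ by a closed walk, which decomposes into cycles and edges traversed back and forth, so the value is well defined. Clearly $\mathrm{rk}(b)=\mathrm{rk}(a)+1$ for each edge $a\to b$. Theorem 1 applies. $\square$

Here the approach stops. Suppose a face is a pentagon with three edges going up on one side and two on the other. The sum around it is $\pm1$, so there is no rank. Not even the parity of a rank can be defined, since no function to $\{0,1\}$ can change along each edge of a cycle of length 5. Parity told us which way to read a level.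

This does not yet refute anything. The pentagon by itself is harmless, and the ladder order above reads all levels in the same direction without a twist, so alternation is not always needed. The right question is whether alternation is ever *forced*. If it is forced along squares all the way around a defect that changes parity, we get a contradiction. So we now study twist-free orders of grids locally.

## Three rules for a crossing pair

Let $Q$ be any finite ordered set and $L$ a twist-free linear extension of $Q$. From here on, $<$ between elements means "earlier in $L$" unless stated otherwise, and the interval $(p,q)$ means the set of elements strictly between $p$ and $q$ in $L$. The purpose of the following rules is to extract information from two edges that already cross: no third edge may cross both.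

**Rules (K).** *Let $(a,b)$ and $(a',b')$ be edges with $a<a'<b<b'$.*

- (K1) *If $s\in(a',b)$ and $s\to c$, then $c\le b'$.*
- (K2) *If $s\in(a',b)$ and $d\to s$, then $d\ge a$.*
- (K3) *If $s\in(a,a')$ and $s\to c$, then $c\notin(b,b')$.*

*Proof.* If a rule failed, we would have a 3-twist:

- for (K1): $a<a'<s<b<b'<c$, with edges $(a,b),(a',b'),(s,c)$;
- for (K2): $d<a<a'<s<b<b'$, with edges $(d,s),(a,b),(a',b')$;
- for (K3): $a<s<a'<b<c<b'$, with edges $(a,b),(s,c),(a',b')$. $\square$

**Definition (grid in $Q$).** Let $I,J$ be sets of consecutive integers. A *grid in $Q$* is an injective map from $I\times J$ to $Q$ such that $(i,j)\to(i+1,j)$ and $(i,j)\to(i,j+1)$ are edges of $Q$ whenever both points lie in $I\times J$. Points are identified with their images.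

*Example.* Let $Q$ be $\{0,1\}\times\{0,1,2,3\}$ without $(0,1)$ and $(1,1)$. The rows $0,2,3$, numbered $0,1,2$, form a grid in $Q$, because $(i,0)\to(i,2)$ is an edge of $Q$.

**Definition (sign of a square).** The *square* of a grid with lower left corner $(i,j)$ has corners $(i,j),(i+1,j),(i,j+1),(i+1,j+1)$. Its *sign* is $+$ if $(i,j+1)<(i+1,j)$ in $L$, and $-$ otherwise.

*Example.* Order the $3\times3$ grid by
$$(0,0);\ (0,1),(1,0);\ (2,0),(1,1),(0,2);\ (1,2),(2,1);\ (2,2).$$
The square at $(0,0)$ is $+$, since $(0,1)<(1,0)$. The square at $(1,0)$ is $-$, since $(2,0)<(1,1)$. The square at $(0,1)$ is $-$, since $(1,1)<(0,2)$. The square at $(1,1)$ is $+$, since $(1,2)<(2,1)$. Squares sharing a side have opposite signs. By contrast, in the ladder order of the second section $(1,j)<(0,j+1)$ for all $j$, so all squares are $-$.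

The ladder warns us that a statement about neighboring squares needs some room around them.

## Neighboring squares in a grid have opposite signs

First we turn the forbidden pattern of the $3\times2$ grid into order relations.

**Lemma 3.** *Let $L$ be twist-free. For points of a grid in $Q$,*
$$(i,j)<(i-1,j+2)\qquad\text{and}\qquad(i,j)<(i+2,j-1)$$
*whenever both points lie in the rectangle.*

*Proof.* If $(i-1,j+2)<(i,j)$, then
$$(i-1,j)<(i-1,j+1)<(i-1,j+2)<(i,j)<(i,j+1)<(i,j+2),$$
and the horizontal edges $(i-1,j+s)\to(i,j+s)$, $s=0,1,2$, form a 3-twist. If $(i+2,j-1)<(i,j)$, then
$$(i,j-1)<(i+1,j-1)<(i+2,j-1)<(i,j)<(i+1,j)<(i+2,j),$$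
and the vertical edges $(i+s,j-1)\to(i+s,j)$, $s=0,1,2$, form a 3-twist. $\square$

**Lemma 4.** *Let $L$ be twist-free and let $\{-1,0,1,2\}\times\{-2,-1,0,1,2\}$ be a grid in $Q$. Then the squares with lower left corners $(0,-1)$ and $(0,0)$ have opposite signs.*

*Proof.* The plan is to assume equal signs, which gives two crossing edges near the center. The rules (K) then locate the neighboring elements of the two middle levels one at a time, until three edges are forced to twist.

**Step 1: names.** We name the points by level, so that the edges have a simple form:
$$w_i=(i,-1-i),\quad v_i=(i,-i),\quad u_i=(i,1-i),\quad x_i=(i,2-i).$$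
We use only the following points, all of which lie in the rectangle:

- $w_{-1}=(-1,0)$, $w_0=(0,-1)$, $w_1=(1,-2)$;
- $v_{-1}=(-1,1)$, $v_0=(0,0)$, $v_1=(1,-1)$, $v_2=(2,-2)$;
- $u_{-1}=(-1,2)$, $u_0=(0,1)$, $u_1=(1,0)$, $u_2=(2,-1)$;
- $x_0=(0,2)$, $x_1=(1,1)$, $x_2=(2,0)$.

Let $z,z'$ be consecutive letters in the sequence $w,v,u,x$. Going up gives the edge $z_i\to z'_i$, and going right gives the edge $z_i\to z'_{i+1}$. Lemma 3 gives $z_i<z'_{i-1}$ and $z_i<z'_{i+2}$: if $z_i=(i,k)$, then $z'_{i-1}=(i-1,k+2)$ and $z'_{i+2}=(i+2,k-1)$. Together,
$$z_i<z'_{i-1},\quad z_i<z'_i,\quad z_i<z'_{i+1},\quad z_i<z'_{i+2}\qquad\text{in }L, \tag{R}$$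
whenever the points are among those listed. The square at $(0,-1)$ is $+$ exactly when $v_0<v_1$. The square at $(0,0)$ is $+$ exactly when $u_0<u_1$.

**Step 2: duality.** This step halves the work. Let $\theta(i,j)=(1-i,-j)$. It preserves the rectangle and reverses the grid order, so the grid composed with $\theta$ is a grid of the same shape in the dual of $Q$. The reverse of $L$ is a linear extension of the dual, and it is twist-free: a twist $a_1<a_2<a_3<b_1<b_2<b_3$ reverses to $b_3<b_2<b_1<a_3<a_2<a_1$, a twist of the reversed edges. Computing coordinates,
$$\theta:\quad v_i\leftrightarrow u_{1-i},\qquad w_i\leftrightarrow x_{1-i}.$$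
So from any statement derived from the hypotheses of a case we obtain its *dual* by replacing each point by its image and reversing each inequality, provided that the hypotheses are carried to themselves. They are. The dual of $v_0<v_1$ is $u_1>u_0$, so the hypotheses $v_0<v_1$, $u_0<u_1$ of Case I are exchanged. The dual of $v_1<v_0$ is $u_0>u_1$, so the hypotheses $v_1<v_0$, $u_1<u_0$ of Case II are exchanged.

**Step 3: Case I, both signs $+$.** Assume $v_0<v_1$ and $u_0<u_1$. By (R), $v_1<u_0$. Hence
$$v_0<v_1<u_0<u_1,$$
and the edges $e=(v_0,u_0)$, $e'=(v_1,u_1)$ cross. We now place $v_2,u_2,v_{-1},u_{-1}$ around these four elements.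

(i) *$v_2<v_1$.* Suppose $v_2>v_1$.

- If $v_2\in(v_1,u_0)$, apply (K2) to $e,e'$ and the edge $w_1\to v_2$. It gives $w_1\ge v_0$, but (R) gives $w_1<v_0$.
- If $v_2>u_0$, then by (R) $w_1<v_0$ and $v_2<u_1$, so $w_1<v_0<u_0<v_2<u_1$. The edges $(w_1,v_2)$ and $(v_0,u_1)$ cross, and $u_0\in(v_0,v_2)$. By (K1) and $u_0\to x_1$ we get $x_1\le u_1$, contradicting $u_1\to x_1$.

(ii) *$u_0<u_2<u_1$.*

- If $u_1<u_2$, then $v_0<v_1<u_1<u_2$, so the edges $(v_0,u_1)$ and $(v_1,u_2)$ cross, and $u_0\in(v_1,u_1)$. By (K1) and $u_0\to x_1$ we get $x_1\le u_2$, but (R) gives $u_2<x_1$. So $u_2<u_1$.
- Since $v_1\to u_2$, we have $v_1<u_2$. If $u_2<u_0$, then $u_2\in(v_1,u_0)$. By (K1) for $e,e'$ and $u_2\to x_2$ we get $x_2\le u_1$, contradicting $u_1\to x_2$. So $u_0<u_2$.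

(iii) *$v_2<v_0$.* By (i), otherwise $v_2\in(v_0,v_1)$. By (ii), the edge $v_2\to u_2$ then has $u_2\in(u_0,u_1)$. This contradicts (K3) for $e,e'$.

(iv) *$v_0<v_{-1}<v_1$ and $u_{-1}>u_1$.* The first is the dual of (ii): $u_0,u_2,u_1$ become $v_1,v_{-1},v_0$, and the inequalities are reversed. The second is the dual of (iii): $v_2,v_0$ become $u_{-1},u_1$.

Collecting (ii), (iii), (iv) and $v_1<u_0$,
$$v_2<v_0<v_{-1}<v_1<u_0<u_2<u_1<u_{-1}.$$
The edges $(v_2,u_2)$, $(v_0,u_1)$, $(v_{-1},u_{-1})$ form a 3-twist, since $v_2<v_0<v_{-1}<u_2<u_1<u_{-1}$. This contradicts the hypothesis on $L$, so Case I is impossible.

**Step 4: Case II, both signs $-$.** Assume $v_1<v_0$ and $u_1<u_0$. Since $v_0\to u_1$,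
$$v_1<v_0<u_1<u_0,$$
and the edges $(v_1,u_1)$, $(v_0,u_0)$ cross. We first record one consequence of (K1) that does most of the work:

$$\text{if edges }(a,b),(a',b')\text{ satisfy }a<a'<b<b'\text{ and }u_1\in(a',b),\text{ then }b'\notin\{u_{-1},u_0,u_2\}. \tag{1}$$

Indeed, $u_1\to x_1$ and (K1) give $x_1\le b'$, while (R) gives $u_{-1},u_0,u_2<x_1$.

(i) *$v_2<v_0$ and $v_{-1}<v_0$.* By (R), both $v_2<u_1$ and $v_{-1}<u_1$. We apply (K2) to the crossing edges $(v_1,u_1),(v_0,u_0)$.

- If $v_2>v_0$, then $v_2\in(v_0,u_1)$, and $w_1\to v_2$ gives $w_1\ge v_1$, contradicting $w_1\to v_1$.
- If $v_{-1}>v_0$, then $v_{-1}\in(v_0,u_1)$, and $w_{-1}\to v_{-1}$ gives $w_{-1}\ge v_1$, contradicting $w_{-1}<v_1$ from (R).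

The dual of (i) is: *$u_{-1}>u_1$ and $u_2>u_1$.*

(ii) *$u_2>u_0$ and $u_{-1}>u_0$.*

- If $u_2<u_0$, then $v_2<v_0<u_1<u_2<u_0$ by (i) and its dual. The edges $(v_2,u_2),(v_0,u_0)$ cross, $u_1\in(v_0,u_2)$, and the later upper end is $u_0$. This contradicts (1).
- If $u_{-1}<u_0$, then $v_{-1}<v_0<u_1<u_{-1}<u_0$, and the edges $(v_{-1},u_{-1}),(v_0,u_0)$ contradict (1) in the same way.

The dual of (ii) is: *$v_{-1}<v_1$ and $v_2<v_1$.*

(iii) *The end of Case II.* We now know
$$v_{-1},\,v_2\;<\;v_1<v_0<u_1<u_0\;<\;u_{-1},\,u_2,$$
where the order inside the two outer pairs is open. Every possibility contradicts (1).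

- If $u_{-1}<u_2$, then $v_{-1}<v_1<u_1<u_{-1}<u_2$. The edges $(v_{-1},u_{-1})$ and $(v_1,u_2)$ cross with $u_1\in(v_1,u_{-1})$ and later upper end $u_2$.
- If $u_2<u_{-1}$ and $v_2<v_{-1}$, then $v_2<v_{-1}<u_1<u_2<u_{-1}$. The edges $(v_2,u_2)$ and $(v_{-1},u_{-1})$ cross with $u_1\in(v_{-1},u_2)$ and later upper end $u_{-1}$.
- If $u_2<u_{-1}$ and $v_{-1}<v_2$, then $v_{-1}<v_2<u_1<u_0<u_2$. The edges $(v_{-1},u_0)$ and $(v_2,u_2)$ cross with $u_1\in(v_2,u_0)$ and later upper end $u_2$.

So Case II is impossible, and the two signs are opposite. $\square$

**Lemma 5 (transpose).** *If $\{-2,-1,0,1,2\}\times\{-1,0,1,2\}$ is a grid in $Q$ and $L$ is twist-free, then the squares with lower left corners $(-1,0)$ and $(0,0)$ have opposite signs.*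

*Proof.* Exchanging the coordinates gives a grid as in Lemma 4, and the two squares become those at $(0,-1)$ and $(0,0)$. The exchange swaps the upper left and lower right corners of each square, so it flips both signs. Opposite signs stay opposite. $\square$

After translation, both lemmas say this: two squares that share a side have opposite signs as soon as the grid extends one further row or column beyond their union on each of the four sides.

## A $9\times8$ grid with a slit

In a full grid, squares can be colored like a chessboard, so alternating signs cause no conflict. To create one we need a closed walk of odd length through adjacent squares. We obtain it by removing part of one row, so that on the left the rows $-1$ and $1$ become consecutive while on the right they remain two steps apart. The grid must be wide enough on all sides for Lemmas 4 and 5. Let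
$$P=\{(i,j)\in\mathbb Z^2:\ -4\le i\le3,\ -4\le j\le4\}\setminus\{(i,0):i<0\},$$
ordered componentwise. It has $8\cdot9-4=68$ elements.

**Theorem 6.** *$P$ is a planar lattice, and no linear extension of $P$ is twist-free. Hence the Conjecture is false. In particular, $P$ has no 2-page book embedding whose spine order is a linear extension.*

The proof has four steps. The first three show that $P$ is a planar lattice. The fourth, in the next section, walks around the slit.

**Step 1: $P$ is a lattice.** It has the least element $(-4,-4)$. It is closed under componentwise maximum: if the maximum of two elements were $(i,0)$ with $i<0$, one of the two would have second coordinate $0$, hence first coordinate at least $0$, forcing $i\ge0$. So the componentwise maximum is the join in $P$, and a finite ordered set with joins and a least element is a lattice.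

**Step 2: the edges of $P$.** We need the complete list, both for planarity and to find grids. The edges are exactly

- (a) $(i,j)\to(i+1,j)$, both in $P$;
- (b) $(i,j)\to(i,j+1)$, both in $P$;
- (c) $(i,-1)\to(i,1)$ for $i<0$.

These are covers. In (a) and (b) there is no integer point strictly between, and in (c) the only one is $(i,0)\notin P$. Conversely, let $x=(i,j)<y=(i',j')$ in $P$ be a pair not on the list. We find an element of $P$ strictly between.

- If $i<i'$ and $j<j'$, take $(i',j)$. If it were not in $P$, then $j=0$ and $i<i'<0$, so $x\notin P$, a contradiction.
- If $j=j'$, then $i'\ge i+2$, and $(i+1,j)$ lies in $P$: if $j=0$, then $i\ge0$.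
- If $i=i'$, then $j'\ge j+2$. Some $(i,k)$ with $j<k<j'$ lies in $P$ unless $i<0$ and $k=0$ is the only integer strictly between $j$ and $j'$. The exception means $j=-1$, $j'=1$, which is case (c).

**Step 3: $P$ is planar.** Draw $(i,j)$ at $(i-j,i+j)$ and the edges as straight segments. All edges go strictly upward. To check for crossings we return to the original coordinates, which changes nothing about incidences. There the edges are axis-parallel segments with integer endpoints. Two collinear edges meet at most in an endpoint. A horizontal and a vertical edge can meet only at an integer point. The only integer points in the interior of an edge are the points $(i,0)$, $i<0$, on the edges (c). These are not in $P$ and lie on no horizontal edge, because the horizontal edges in row $0$ have $i\ge0$. So edges meet only in common endpoints, and no edge passes through another element.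

Before the walk, let us look at the faces and compare with Corollary 2.

**Proposition 7.** *All bounded faces of this drawing of $P$ are quadrilaterals except one, a pentagon with vertices $(-1,-1),(0,-1),(0,0),(0,1),(-1,1)$.*

*Proof.* In the original coordinates, outside the part of the strip $-1\le j\le1$ with $i\le0$ the faces are unit squares. In that part, between columns $i$ and $i+1$ with $i+1\le-1$, there is no edge in row $0$. The face is bounded by two edges (c) and two horizontal edges, so it is a quadrilateral. Between columns $-1$ and $0$ the left side is the edge $(-1,-1)\to(-1,1)$, while the right side consists of $(0,-1)\to(0,0)$ and $(0,0)\to(0,1)$. With the horizontal edges in rows $\pm1$ this is the pentagon. $\square$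

So one pentagon is the threshold: by Corollary 2, with quadrilaterals only a 2-page linear extension exists, while $P$ has one pentagon and, by Theorem 6, no twist-free linear extension.

## A closed walk of seventeen steps around the pentagon

**Step 4: no linear extension of $P$ is twist-free.** Suppose $L$ is a twist-free linear extension of $P$. By the list (a)–(c), the following four subsets are grids in $P$ once their rows and columns are numbered consecutively:

- $A=\{i\le-1\}$: columns $-4,\dots,-1$, rows $-4,-3,-2,-1,1,2,3,4$, where rows $-1$ and $1$ are consecutive by (c);
- $B=\{i\ge0\}$: columns $0,\dots,3$, rows $-4,\dots,4$;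
- $C=\{j\ge1\}$: columns $-4,\dots,3$, rows $1,\dots,4$;
- $D=\{j\le-1\}$: columns $-4,\dots,3$, rows $-4,\dots,-1$.

Let $S(I,J)$ denote the square with the two columns $I$ and the two rows $J$. Its sign compares its upper left and lower right elements in $L$. It does not depend on which of the four grids the square is viewed in. Starting from $S(\{-3,-2\},\{2,3\})$ we walk around the slit.

1. In $C$, with $J=\{2,3\}$, let $I$ run through $\{-3,-2\},\{-2,-1\},\{-1,0\},\{0,1\},\{1,2\}$. These are 4 steps. Consecutive squares share a middle column $r=-2,-1,0,1$. Each step is an instance of Lemma 5 for the columns $r-2,\dots,r+2$, which lie between $-4$ and $3$, and the rows $1,\dots,4$.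
2. In $B$, with $I=\{1,2\}$, let $J$ run through $\{2,3\},\{1,2\},\{0,1\},\{-1,0\},\{-2,-1\},\{-3,-2\}$. These are 5 steps. Consecutive squares share the row $r=2,1,0,-1,-2$. Each step is an instance of Lemma 4 for the columns $0,\dots,3$ and the rows $r-2,\dots,r+2$, which lie between $-4$ and $4$.
3. In $D$, with $J=\{-3,-2\}$, let $I$ run back from $\{1,2\}$ to $\{-3,-2\}$. These are 4 steps about the columns $r=1,0,-1,-2$. Each is an instance of Lemma 5 for the columns $r-2,\dots,r+2$ and the rows $-4,\dots,-1$.
4. In $A$, with $I=\{-3,-2\}$, let $J$ run through $\{-3,-2\},\{-2,-1\},\{-1,1\},\{1,2\},\{2,3\}$. These are 4 steps about the rows $-2,-1,1,2$. Each is an instance of Lemma 4 for the columns $-4,\dots,-1$ and the five rows of $A$ centered at that row. These are, in turn,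
$$-4,-3,-2,-1,1;\qquad -3,-2,-1,1,2;\qquad -2,-1,1,2,3;\qquad -1,1,2,3,4.$$

The walk is back at its starting square after $4+5+4+4=17$ steps, and every step reverses the sign. Since $17$ is odd, the starting square has the sign opposite to its own. This is a contradiction, so no twist-free linear extension exists. A 2-page book embedding whose spine order is a linear extension would give a twist-free one, so that does not exist either. This proves Theorem 6. $\square$

Note where the odd number comes from: the right side takes 5 steps down and the left side 4 steps up, because the left side is missing one row.

## Longer slits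

Only the parity of the number of missing rows mattered.

**Theorem 8.** *For every odd $p\ge1$, the componentwise ordered set*
$$P_p=\{-4,\dots,3\}\times\{-4,\dots,p+3\}\setminus\{(i,j):i<0,\ 0\le j\le p-1\}$$
*is a planar lattice with no twist-free linear extension.*

*Proof.* For $p=1$ this is $P$. We go through the same steps.

**Step 1: lattice.** The least element is $(-4,-4)$. If the maximum of two elements were $(i,j)$ with $i<0$ and $0\le j\le p-1$, one of the two would have second coordinate $j$, hence first coordinate at least $0$, forcing $i\ge0$. So $P_p$ is closed under componentwise maximum and is a lattice.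

**Step 2: edges.** The edges are the unit steps inside $P_p$ and $(i,-1)\to(i,p)$ for $i<0$. The latter are covers, since the points strictly between have been removed. Conversely, let $(i,j)<(i',j')$.

- If $i<i'$ and $j<j'$, then $(i',j)$ is strictly between. It lies in $P_p$, since otherwise $0\le j\le p-1$ and $i<i'<0$, so $(i,j)\notin P_p$.
- If $j=j'$ and $i'\ge i+2$, then $(i+1,j)$ is strictly between and in $P_p$, since $0\le j\le p-1$ forces $i\ge0$.
- If $i=i'$, a covering pair consists of consecutive elements of column $i$. This column is $-4,\dots,p+3$ if $i\ge0$ and $-4,\dots,-1,p,\dots,p+3$ if $i<0$.

**Step 3: planarity.** Use the same drawing. The only integer points in the interior of an edge are the removed points. They lie on no horizontal edge, since the horizontal edges in rows $0,\dots,p-1$ have $i\ge0$. As before, there are no crossings.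

**Step 4: the walk.** Let $A=\{i<0\}$ with rows $-4,\dots,-1,p,\dots,p+3$, and let $B=\{i\ge0\}$, $C=\{j\ge p\}$, $D=\{j\le-1\}$. These are grids in $P_p$. Suppose $L$ is twist-free, and start at the square with columns $\{-3,-2\}$ and rows $\{p+1,p+2\}$.

- In $C$, with rows $\{p+1,p+2\}$, move to columns $\{1,2\}$: 4 steps by Lemma 5, with the rows $p,\dots,p+3$.
- In $B$, with columns $\{1,2\}$, move down to rows $\{-3,-2\}$: $p+4$ steps by Lemma 4, about the rows $r=p+1,p,\dots,-2$, with rows $r-2,\dots,r+2$ between $-4$ and $p+3$.
- In $D$, with rows $\{-3,-2\}$, move back to columns $\{-3,-2\}$: 4 steps by Lemma 5.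
- In $A$, with columns $\{-3,-2\}$, move up through the row pairs $\{-3,-2\},\{-2,-1\},\{-1,p\},\{p,p+1\},\{p+1,p+2\}$: 4 steps by Lemma 4, about the rows $-2,-1,p,p+1$. The five consecutive rows of $A$ centered at each of these exist, because $A$ has eight rows and these four are its third to sixth.

The total is $p+16$, which is odd, and each step reverses the sign. This is a contradiction. $\square$

## Twist-free orders of a full grid

Lemmas 4 and 5 also tell us exactly what a twist-free order looks like in the interior of a grid. On a rectangle of integer points, *level $s$* is the set of points with $i+j=s$.

**Definition (boustrophedon order).** A *boustrophedon order* of a rectangle lists the levels in increasing order, each level sorted monotonically by $i$, with directions alternating from level to level. There are two of them for a rectangle with at least two rows and two columns.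

*Example.* The order of the $3\times3$ grid used to illustrate signs is one of the two: level 1 has $i$ increasing, level 2 decreasing, level 3 increasing.

**Theorem 9.** *Let $a,b\ge4$ and let $L$ be a twist-free linear extension of $G=\{1,\dots,a\}\times\{1,\dots,b\}$. Then the restriction of $L$ to $G'=\{2,\dots,a-1\}\times\{2,\dots,b-1\}$ is one of the two boustrophedon orders of $G'$. Conversely, both boustrophedon orders of $G$ are twist-free, so both occur on $G'$.*

*Proof.*

**Step 1: signs inside $G'$ depend only on the level.** Take two squares of $G'$ that share a side. The block required by Lemma 4 or Lemma 5 extends their union by one row or column on each side, so it lies in $G$, and the two squares have opposite signs. Let the level of a square be that of its lower left corner. Squares sharing a side lie on consecutive levels, and any two squares of $G'$ are joined by a path of squares sharing sides. So the sign of a square is determined by the parity of its level and the sign of one square: it depends only on the level and alternates from level to level.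

**Step 2: each level is sorted.** Two neighbors $(i,j+1),(i+1,j)$ on a level of $G'$ are the upper left and lower right corners of the square at $(i,j)$. That square lies in $G'$ because $G'$ is a rectangle. By Step 1 all squares with side corners on a given level have the same sign, so the level is sorted by $i$, increasingly for $+$ and decreasingly for $-$. These directions alternate. Since $G'$ has at least two rows and two columns, only its lowest and highest levels have a single element, and these may be regarded as sorted in either direction.

**Step 3: each level precedes the next.** Suppose a level of $G'$ is sorted increasingly and is not the highest. Its last element $(i,j)$ is its element of maximal $i$. If $i<a-1$, then $j=2$, since otherwise $(i+1,j-1)$ would lie on the same level, and the next level has $(i+1,2)$ as its element of maximal $i$. If $i=a-1$, the next level has $(a-1,j+1)$ as its element of maximal $i$. In both cases that element covers $(i,j)$. The next level is sorted decreasingly, so that element is its first. Thus the last element of the level comes before the first element of the next one, and the whole level precedes the next. A level sorted decreasingly is treated in the same way with the coordinates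 exchanged. Hence $L$ restricted to $G'$ is a boustrophedon order.

**Step 4: the converse.** The lattice $G$ is graded by $i+j$, and its order is $L_1\cap L_2$ for the two orders given in the example to the definition of dimension. The proof of Theorem 1 applies to this pair. With $L_1$ lexicographic, which sorts each level by increasing $i$, it produces the boustrophedon order in which even levels increase and odd levels decrease. With the roles of $L_1$ and $L_2$ exchanged, each level is sorted by decreasing $i$, and it produces the other boustrophedon order. So both are twist-free. A level of $G'$ is part of a level of $G$, so their restrictions to $G'$ are the two boustrophedon orders of $G'$. $\square$
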